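# Straightening Bohr-continuous maps on $\bigoplus_\omega\mathbf Z(n)$

## The limit group of a function on $m$-element sets

We begin with a construction that uses no topology. For a linear order $P$ write $[P]^r$ for the set of $r$-element subsets of $P$, always listed increasingly, $a=\{a_1<\dots<a_r\}$. Let $H$ be a countable abelian group, $m\ge 1$, and let
$$f:[\omega]^m\to H$$
be any function. We want a group that records which integer relations among the values of $f$ hold "in the limit", far out in $\omega$.

For $r\ge 1$, an integer vector $k\in\mathbf Z^{[\{1,\dots,r\}]^m}$ and $b=\{b_1<\dots<b_r\}\subset\omega$ put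
$$f_k(b)=\sum_{s}k_s\,f(b_s),\qquad b_s=\{b_i:i\in s\}. \tag{1}$$
So $k$ is a pattern, and $f_k(b)$ is that pattern evaluated on the tuple $b$. For instance, with $m=1$, $r=2$, $k=(1,-1)$ we get $f_k(b)=f(b_1)-f(b_2)$. For $S\subseteq\omega$ let $S_{\ge q}=\{x\in S:x\ge q\}$; such a set is called a *tail* of $S$.

**Lemma 1.** There is an infinite $S\subseteq\omega$ such that for all $r\ge1$, all $k\in\mathbf Z^{[\{1,\dots,r\}]^m}$ and all $h\in H$ there is $q$ such that either $f_k(b)=h$ for all $b\in[S_{\ge q}]^r$, or $f_k(b)\neq h$ for all $b\in[S_{\ge q}]^r$.

**Proof.** Since $H$ is countable, there are countably many triples $(r,k,h)$; enumerate them. Put $S_0=\omega$. Given the infinite set $S_{j-1}$ and the $j$-th triple $(r,k,h)$, color each $b\in[S_{j-1}]^r$ by whether $f_k(b)=h$ or not. Ramsey's theorem gives an infinite $S_j\subseteq S_{j-1}$ on which the answer is the same for all $b\in[S_j]^r$. Now choose $s_1<s_2<\cdots$ with $s_j\in S_j$ and let $S=\{s_1,s_2,\dots\}$. As the $S_j$ decrease, $\{s_j,s_{j+1},\dots\}\subseteq S_j$, so a tail of $S$ lies in $S_j$, for each $j$. $\square$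

Fix such an $S$. Call $k$ **stable with value $h$** if $f_k(b)=h$ for all $b$ in $[S_{\ge q}]^r$, for some $q$. If $k$ is not stable, then for each single $h$ the second alternative of Lemma 1 holds; taking the largest of finitely many $q$'s gives:

$$\text{if } k \text{ is not stable and } E\subset H \text{ is finite, then for some } q,\ f_k(b)\notin E\ \text{ for all } b\in[S_{\ge q}]^r. \tag{2}$$

Thus a pattern is either eventually constant, or it eventually leaves every finite set.

**Definition (the limit group $A$).** Let $k\in\mathbf Z^{([\mathbf Q]^m)}$ be a finitely supported integer function on $[\mathbf Q]^m$. Choose $t\in[\mathbf Q]^r$ with the support of $k$ contained in $[t]^m$, identify $t$ with $\{1,\dots,r\}$ by the increasing bijection, and put $k\in R$ if the resulting vector is stable. Let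
$$A=\mathbf Z^{([\mathbf Q]^m)}/R,\qquad g(s)=\text{class of the basis element } s\in[\mathbf Q]^m .$$

We check that this makes sense.

**The choice of $t$ does not matter.** Let $t\subset t'$. If $k$ is stable via $t$ with value $h$, then it is stable via $t'$, because the subtuples of tuples in a tail lie in that tail. Conversely let $k$ be stable via $t'$ with value $h$. Then there are $|t|$-tuples $b$ arbitrarily far out in $S$ with $f_k(b)=h$ (take subtuples of $|t'|$-tuples). So the second alternative in Lemma 1 fails for $(|t|,k,h)$, the first one holds, and $k$ is stable via $t$. Two arbitrary choices are compared through their union.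

**$R$ is a subgroup invariant under order automorphisms.** For two elements of $R$ use a common $t$: the values add or subtract. If $\alpha$ is an order automorphism of $\mathbf Q$, then $k$ via $t$ and $\alpha k$ via $\alpha t$ give the same vector on $\{1,\dots,r\}$.

Hence every order automorphism $\alpha$ of $\mathbf Q$ induces an automorphism of $A$ with $g(s)\mapsto g(\alpha s)$. Every finite order-preserving partial map of $\mathbf Q$ extends to an order automorphism (interpolate piecewise linearly with rational breakpoints, and use translations beyond the extreme points). So in any relation in $A$ we may *move one point and keep the other points fixed*, as long as the order of all points involved is kept. We use this constantly.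

By definition of $R$, relations in $A$ can be read back in $H$:

$$\sum_s k_s\,g(s)=0 \text{ in } A\ \ (s\in[t]^m)\iff \text{the pattern } k \text{ of values of } f \text{ is constant on all } |t|\text{-tuples of some tail of } S. \tag{3}$$

Note "constant", not "zero".

Three examples. Let $c_x$ $(x\in\omega)$ be the standard generators of $\bigoplus_\omega\mathbf Z(n)$, and use the same letters $c_q$ $(q\in\mathbf Q)$ for those of $\bigoplus_{\mathbf Q}\mathbf Z(n)$.

* If $f$ is constant, every pattern is stable, so $A=0$.
* Let $f(a)=c_{a_1}$. Then $f_k(b)=\sum_i k^{(i)}c_{b_i}$ with $k^{(i)}=\sum_{\min s=i}k_s$. If all $k^{(i)}$ are divisible by $n$, this is always $0$. Otherwise $f_k(b)$ is nonzero with support inside $b$, so it differs from any given $h$ once $\min b$ is large. So $S=\omega$ works in Lemma 1, $R$ is the kernel of $s\mapsto c_{s_1}$, and $A=\bigoplus_{\mathbf Q}\mathbf Z(n)$ with $g(s)=c_{s_1}$.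
* Let $f(a)=\sum_{x\in a}c_x$. The same computation with $k^{(i)}=\sum_{s\ni i}k_s$ shows that $A$ is the subgroup of $\bigoplus_{\mathbf Q}\mathbf Z(n)$ generated by the elements $g(s)=\sum_{q\in s}c_q$.

In the last example $g(a)-g(b)=\sum_i(c_{a_i}-c_{b_i})$, and each $c_x-c_y$ is killed by $n$. **Purpose of $A$.** We shall show that when $f$ comes from a Bohr-continuous map (and $m=2n$), the group $A$ is forced to have this shape:
$$g(a)-g(b)=\sum_i\Delta(a_i,b_i),\qquad n\Delta=0 .$$
Reading this back through (3) will show that $f$ is, on an infinite set, the restriction of a homomorphism into the elements of $H$ killed by $n$.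

## Bohr topologies and the straightening theorem

Write $\mathbf T=\mathbf R/\mathbf Z$ additively, let $\|z\|$ be the distance of $z$ to $0$, and $e(z)=e^{2\pi i z}$. A *character* of an abelian group $G$ is a homomorphism $G\to\mathbf T$.

**Definition.** The Bohr topology of an abelian group $G$ is the initial topology with respect to all characters of $G$; $G^\#$ is $G$ with this topology. Basic neighborhoods of $0$ are the sets $\{v:\|\eta_j(v)\|<\delta,\ j\le r\}$ for finitely many characters $\eta_j$ and $\delta>0$.

We need the following facts.

* $G^\#$ is a topological group, since $\chi(u-v)=\chi(u)-\chi(v)$. Homomorphisms $G\to H$ are continuous $G^\#\to H^\#$, since composing with characters gives characters.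
* Since $\mathbf T$ is divisible, characters extend from subgroups. So the Bohr topology of a subgroup is the subspace topology. Also, for $h\ne0$, some character of $\langle h\rangle$ is nonzero at $h$; extending it, we see that characters separate points, so $G^\#$ is Hausdorff. In particular a finite group has the discrete Bohr topology.

Fix $n\ge2$ and let $V=\bigoplus_\omega\mathbf Z(n)$ with generators $e_x$ $(x\in\omega)$. For finite $a\subset\omega$ put $e_a=\sum_{x\in a}e_x$. Characters of $V$ take values in the finite group $\frac1n\mathbf Z/\mathbf Z$. For an abelian group $H$ let $H[n]=\{h:nh=0\}$.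

The question comes from the paper "A Class of Abelian Groups Defined by Continuous Cross Sections in the Bohr Topology" (https://projecteuclid.org/download/pdf_1/euclid.rmjm/1181070026). There, for a prime $p$, the set $\{n_1,\dots,n_p\}$ is identified with $e_{n_1}+\dots+e_{n_p}$, and the following is stated.

**Conjecture SST (Strong straightening theorem).** For every prime $p$, every abelian group $H$ and every continuous $\pi:(\bigoplus_\omega\mathbf Z(p))^\#\to H^\#$ with $\pi(0)=0$, there is an infinite $S\subseteq\omega$ with $\pi([S]^p)\subseteq H[p]$.

A homomorphism $\pi$ satisfies this trivially: all its values are killed by $p$. The conjecture says that a merely continuous map must imitate this on $p$-element subsets of some infinite set. The conjecture is true, and more holds.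

**Theorem 2.** Let $n\ge2$, let $H$ be an abelian group and $\pi:V^\#\to H^\#$ continuous with $\pi(0)=0$. Then there are an infinite $S\subseteq\omega$ and a homomorphism $\varphi:V\to H[n]$ with $\pi(e_a)=\varphi(e_a)$ for all $a\in[S]^n\cup[S]^{2n}$. In particular $\pi([S]^n)\subseteq H[n]$. For $n=p$ prime this gives Conjecture SST.

**Reduction to countable $H$.** Replace $H$ by the subgroup generated by the countable set $\pi(V)$. Its Bohr topology is the subspace topology, so $\pi$ remains continuous, and its $n$-torsion lies in that of $H$. From now on **$H$ is countable**.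

One topological fact explains why sets of size divisible by $n$ appear.

**Lemma 3.** Let $n\mid r$, $r\ge1$, and let $P\subseteq\omega$ be infinite. Then $0$ lies in the closure of $\{e_a:a\in[P]^r\}$ in $V^\#$.

**Proof.** Let characters $\eta_1,\dots,\eta_k$ of $V$ be given. The vector $(\eta_j(e_x))_j$ lies in the finite set $(\frac1n\mathbf Z/\mathbf Z)^k$, so it is constant on an infinite $P'\subseteq P$. For $a\in[P']^r$ we get $\eta_j(e_a)=r\,\eta_j(e_{a_1})=0$ for all $j$. $\square$

## Finite targets, and what countably many characters can see

**Finite $H$.** Here $H^\#$ is discrete. Continuity at $0$ gives characters $\eta_1,\dots,\eta_r$ of $V$ such that $\pi(v)=0$ whenever all $\eta_j(v)=0$ (a condition $\|\eta_j(v)\|<\delta$ follows from $\eta_j(v)=0$). As in Lemma 3 choose an infinite $S$ on which $(\eta_j(e_x))_j$ is constant. Then $\eta_j(e_a)=0$ for $a\in[S]^n\cup[S]^{2n}$, so $\pi(e_a)=0$, and $\varphi=0$ works.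

Even this case shows that the shape of the statement is right. Take $n=2$, $H=\mathbf Z(3)$, so $H[2]=0$. Let $\eta(e_x)=\frac12$ for $x$ odd and $\eta(e_x)=0$ for $x$ even, and let $\pi(v)=0$ if $\eta(v)=0$, $\pi(v)=1$ if $\eta(v)=\frac12$. This is continuous with $\pi(0)=0$. But $\pi(e_x)=1\notin H[2]$ for every odd $x$, so one-element sets need not be mapped to $H[2]$; and $\pi(e_0+e_1)=1\notin H[2]$, so one must pass to an infinite set $S$, here for instance the odd numbers.

**Diagonalizing over characters.** For infinite $H$ the natural first attempt is to treat one character of $H$ at a time. Given a character $\chi$ of $H$ and $\rho>0$, continuity at $0$ yields as above an infinite set $S$ with $\|\chi(\pi(e_a))\|\le\rho$ for $a\in[S]^n$, and $S$ can be chosen inside any prescribed infinite set. Diagonalizing over countably many pairs $(\chi,\rho)$, we obtain an infinite $S$ such that $\chi(\pi(e_a))\to0$ as $\min a\to\infty$ in $[S]^n$, for all $\chi$ in a prescribed countable family.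

This is where the approach stops, because such a conclusion does not give $n\pi(e_a)=0$. Take $H=\mathbf Z$, the countable family of all torsion characters $h\mapsto\frac{c}{d}h$, and the function $f(a)=(a_1)!$. For each such character the value at $f(a)$ is $0$ as soon as $a_1\ge d$, and yet $nf(a)\neq0$ for every $a$. What must be used is that *all* characters of $H$, in general uncountably many, behave well at once. The diagonal argument cannot process them. The plan is to make the good behavior uniform on a set of characters of positive measure, by Baire category, and then to play Haar measure against a count of colorings.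

## Good sets and uniformly many colors

Let $X=\mathrm{Hom}(H,\mathbf T)$. As $H$ is countable, $X$ is a closed subgroup of $\mathbf T^H$, hence a compact metrizable group; let $\mu$ be its normalized Haar measure. Fix
$$m=2n,\qquad \varepsilon=\frac1{12(8m+4)},\qquad f(a)=\pi(e_a)\quad(a\in[\omega]^m).$$
From now on $S$, $R$, $A$, $g$ are the objects constructed in the first section for this $f$.

**Definition.** Let $\kappa$ be a coloring of a linear order $P$ with finitely many colors. A set $a\in[P]^m$ is *$\kappa$-good* if every color occurs on a number of elements of $a$ that is divisible by $n$.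

As $m=2n$, a good set is either monochromatic or has exactly two colors, each on $n$ elements. For $n=2$, the color patterns red-red-red-red and red-blue-red-blue are good, red-red-red-blue is not. If $\kappa$ refines $\kappa'$, then $\kappa$-good implies $\kappa'$-good.

**Lemma 4.** For each $\chi\in X$ there is a finite coloring $\kappa$ of $\omega$ with $\|\chi(f(a))\|\le\varepsilon$ for all $\kappa$-good $a\in[\omega]^m$.

**Proof.** By continuity at $0$ and $\pi(0)=0$ there are characters $\eta_1,\dots,\eta_r$ of $V$ such that $\eta_j(v)=0$ for all $j$ implies $\|\chi(\pi(v))\|\le\varepsilon$. Color $x$ by $(\eta_j(e_x))_j\in(\frac1n\mathbf Z/\mathbf Z)^r$. If $a$ is good, then $\eta_j(e_a)$ is a sum, over the colors, of multiples of $n$ times elements of $\frac1n\mathbf Z/\mathbf Z$. So $\eta_j(e_a)=0$ for all $j$. $\square$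

**Why $2n$-element sets.** Had we taken $m=n$, good would mean monochromatic, and the conclusion of Lemma 4 would be too weak. Indeed, let $H$ be free abelian on generators $c_x$ $(x\in\omega)$ and let $f(a)=c_{a_1}-c_{a_2}$ for $a\in[\omega]^n$. Given $\chi$, cut $\mathbf T$ into finitely many half-open arcs of length at most $\varepsilon$ and color $x$ by the arc containing $\chi(c_x)$. For monochromatic $a$ we get $\|\chi(f(a))\|\le\varepsilon$. Yet $nf(a)\ne0$ for all $a$. With $m=2n$ the function $a\mapsto c_{a_1}-c_{a_2}$ on $[\omega]^{2n}$ no longer satisfies the conclusion of Lemma 4: let $\chi(c_x)=0$ for $x$ even and $\frac12$ for $x$ odd. Any finite coloring $\kappa$ has a color used on an infinite set $B_0$ of even numbers and a color used on an infinite set $B_1$ of odd numbers. A set $a$ with $n$ elements from each of $B_0,B_1$, with $a_1\in B_0$ and $a_2\in B_1$, is good, but $\chi(f(a))=\frac12$. So two-colored good sets carry real information; they will be used in Proposition 11.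

The number of colors in Lemma 4 depends on $\chi$. The next lemma makes it uniform on an open set.

**Lemma 5.** There are $N$ and a nonempty open $U\subseteq X$ such that every $\chi\in U$ admits a coloring as in Lemma 4 with colors in $\{1,\dots,N\}$.

**Proof.** Let $X_k$ be the set of $\chi$ that admit such a coloring $\omega\to\{1,\dots,k\}$. *$X_k$ is closed:* let $\chi_j\to\chi$ with $\chi_j\in X_k$, witnessed by $\kappa_j$. The space $\{1,\dots,k\}^\omega$ is compact metrizable, so after passing to a subsequence $\kappa_j\to\kappa$ pointwise. If $a$ is $\kappa$-good, then, $a$ being finite, $\kappa_j$ and $\kappa$ agree on $a$ for large $j$, so $a$ is $\kappa_j$-good and $\|\chi(f(a))\|=\lim\|\chi_j(f(a))\|\le\varepsilon$. By Lemma 4, $X=\bigcup_kX_k$. By Baire's theorem some $X_N$ has nonempty interior $U$. $\square$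

Note $\mu(U)>0$, since finitely many translates of $U$ cover the compact group $X$.

## Transferring colorings to the characters of $A$

Let $Y=\mathrm{Hom}(A,\mathbf T)$, a compact metrizable group ($A$ is countable), with Haar probability measure $\lambda$. The next lemma moves the information from $U\subseteq X$ to *every* element of $Y$, at the cost of squaring the number of colors and doubling $\varepsilon$. The gain is that we may then work in $A$, where order automorphisms of $\mathbf Q$ are available.

**Lemma 6 (transfer).** Let $K=N^2$. For each $\psi\in Y$ there is a coloring $\kappa$ of $\mathbf Q$ with $K$ colors such that $\|\psi(g(s))\|\le2\varepsilon$ for all $\kappa$-good $s\in[\mathbf Q]^m$.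

**Proof.**

**Step 1: reduction to finite sets.** For finite $t\subset\mathbf Q$, consider the set of $\kappa\in\{1,\dots,K\}^{\mathbf Q}$ satisfying the condition for all $s\in[t]^m$. It depends only on $\kappa|_t$, so it is closed, and it decreases as $t$ grows. By compactness it suffices that it is nonempty for each $t\in[\mathbf Q]^r$, $r\ge m$; that is, that a suitable coloring of $t$ exists. Since $t$ has only finitely many $K$-colorings, it suffices to find, for each $\delta\in(0,\frac12)$, a coloring of $t$ with the bound $2\varepsilon+\delta$: one coloring then serves for a sequence $\delta\to0$. Fix $t$ and $\delta$.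

**Step 2: a test function with nonnegative Fourier coefficients.** For $s\in[\{1,\dots,r\}]^m$ let $t_s=\{t_i:i\in s\}$, let $d=\binom rm$ and $z=(\psi(g(t_s)))_s\in\mathbf T^d$. We look for $\chi,\chi'\in U$ and $b\in[S]^r$ with $(\chi-\chi')(f(b_s))$ close to $z_s$ for all $s$. Let $\phi$ be the indicator function of $[-\frac\delta2,\frac\delta2]^d\subset\mathbf T^d$ and $F=\phi*\phi$. Then $F\ge0$ is continuous and vanishes outside $[-\delta,\delta]^d$. As $\phi$ is real and even, $\hat\phi$ is real, so $\hat F=\hat\phi^2\ge0$. By Parseval $\hat F$ is summable, so $F$ is the sum of its absolutely convergent Fourier series. Finally $\hat F(0)=\delta^{2d}>0$.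

**Step 3: an average over $U\times U$.** For $h\in H$ put $\hat u(h)=\int_Ue(\chi(h))\,d\mu(\chi)$. The functions $\chi\mapsto e(\chi(h))$ $(h\in H)$ are characters of the compact group $X$, and pairwise distinct because characters of $H$ separate points. So they are orthonormal, and Bessel's inequality for the indicator function of $U$ gives
$$\sum_{h\in H}|\hat u(h)|^2\le\mu(U)\le1. \tag{4}$$
For $b\in[S]^r$ define
$$I(b)=\int_U\!\int_U F\big(((\chi-\chi')(f(b_s)))_s-z\big)\,d\mu(\chi)\,d\mu(\chi').$$
For $k\in\mathbf Z^d$ we have $\sum_sk_s(\chi-\chi')(f(b_s))=\chi(f_k(b))-\chi'(f_k(b))$. Expanding $F$ and integrating term by term,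
$$I(b)=\sum_{k\in\mathbf Z^d}\hat F(k)\,e(-k\cdot z)\,|\hat u(f_k(b))|^2. \tag{5}$$
The squared modulus is the reason for using two characters $\chi,\chi'$: the integrals over $\chi$ and $\chi'$ are complex conjugates.

**Step 4: the limit of $I(b)$.** Let $b$ run through a sequence in $[S]^r$ with $\min b\to\infty$.

* If $k$ is stable with value $h_k$, then $\sum_sk_sg(t_s)=0$ in $A$ by definition, so $k\cdot z=\psi(\sum_sk_sg(t_s))=0$. The $k$-th term of (5) is eventually equal to $\hat F(k)|\hat u(h_k)|^2\ge0$.
* If $k$ is not stable, the $k$-th term tends to $0$: for each $\rho>0$ the set $\{h:|\hat u(h)|^2\ge\rho\}$ is finite by (4), and by (2) $f_k(b)$ eventually avoids it.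

All terms are bounded by $\hat F(k)$, which is summable. By dominated convergence $\lim I(b)$ exists and is at least the contribution of the stable vector $k=0$, whose value is $h_0=0$:
$$\lim I(b)\ge\hat F(0)\,|\hat u(0)|^2=\hat F(0)\,\mu(U)^2>0.$$

**Step 5: the coloring.** So $I(b)>0$ for some $b$, and there are $\chi,\chi'\in U$ at which the integrand is positive, that is,
$$\|(\chi-\chi')(f(b_s))-\psi(g(t_s))\|\le\delta\quad\text{for all } s .$$
Take $N$-colorings of $\omega$ for $\chi$ and $\chi'$ from Lemma 5, restrict the product coloring ($N^2=K$ colors) to $b$, and transfer it to $t$ by $b_i\mapsto t_i$. If $t_s$ is good, then $b_s$ is good for the product coloring, hence for both colorings, so $\|\chi(f(b_s))\|,\|\chi'(f(b_s))\|\le\varepsilon$ and $\|\psi(g(t_s))\|\le\varepsilon+\varepsilon+\delta$. $\square$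

## Chains in $A$ have small joint probability

The following lemma is the measure half of the counting argument. It says that successively independent elements of $A$ are rarely all small under a random character.

**Lemma 7.** If $E_1,\dots,E_L\in A$ and $E_l\notin\langle E_1,\dots,E_{l-1}\rangle$ for each $l\le L$, then
$$\lambda\{\psi\in Y:\|\psi(E_l)\|\le\tfrac1{12}\ \text{for all } l\le L\}\le2^{-L}.$$

We call such a sequence a *chain*. (A chain need not be independent: in $\mathbf Z$ the sequence $4,2,1$ is a chain.)

**Proof.** Induct on $L$; $L=0$ is trivial. Let $B=\langle E_1,\dots,E_{L-1}\rangle$, $W=\{\psi:\|\psi(E_l)\|\le\frac1{12}\ \text{for all } l<L\}$, $D=\{\psi:\|\psi(E_L)\|\le\frac1{12}\}$. Let $Q=\{\theta\in Y:\theta|_B=0\}$, a compact group with Haar probability $\nu$. Translating by $\theta\in Q$ does not change the values on $E_1,\dots,E_{L-1}$, so $W$ is invariant under $Q$. Since $\lambda$ is translation invariant, $\lambda(W\cap D)=\int_Y 1_W(\psi+\theta)1_D(\psi+\theta)\,d\lambda(\psi)$ for every $\theta\in Q$. Integrating over $\theta$ and using Fubini,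
$$\lambda(W\cap D)=\int_W\nu\{\theta\in Q:\psi+\theta\in D\}\,d\lambda(\psi).$$
The image $T_0$ of $Q$ under $\theta\mapsto\theta(E_L)$ is a closed subgroup of $\mathbf T$. It is nontrivial, because $E_L\notin B$ and characters of $A/B$ separate points. The image of $\nu$ is Haar measure of $T_0$. So the inner measure is the proportion of the coset $\psi(E_L)+T_0$ that lies in the arc $\{\|z\|\le\frac1{12}\}$, of length $\frac16$. If $T_0=\mathbf T$, this is $\frac16$. Otherwise $T_0=\frac1k\mathbf Z/\mathbf Z$ with $k\ge2$; the coset consists of $k$ points with spacing $\frac1k$, and at most $\lfloor k/6\rfloor+1$ of them lie in the arc. For $k=2$ the proportion is at most $\frac12$; for $k\ge3$ it is at most $\frac16+\frac1k\le\frac12$. Hence $\lambda(W\cap D)\le\frac12\lambda(W)\le2^{-L}$ by induction. $\square$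

The counting half is this: by Lemma 6 every $\psi\in Y$ is controlled by one of at most $K^{|P|}$ colorings of a finite set $P\subset\mathbf Q$. If each coloring confines $\psi$ to a set of measure at most $2^{-L}$ with $L$ much larger than $|P|$, we have a contradiction. From $|P|$ points one can form about $|P|^2$ second differences, so this should kill second differences.

## Second differences vanish

**Definition.** Let $1\le i<j\le m$. A *second difference of type $(i,j)$* is an element
$$g(a)-g(a^{x'})-g(a^{y'})+g(a^{x'y'}),\qquad a\in[\mathbf Q]^m,\quad a_i<x'<a_{i+1},\quad a_j<y'<a_{j+1},$$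
where $a_{m+1}=\infty$ and the superscripts mean that $a_i$ is replaced by $x'$ and/or $a_j$ by $y'$.

All configurations of a given type have the same order type, so they are carried to each other by order automorphisms. Hence *the second differences of a given type are all zero or all nonzero*.

In the examples $g(s)=c_{s_1}$ and $g(s)=\sum_{q\in s}c_q$ above all second differences are $0$. For a free group $A$ with basis $(g(s))$, none is.

**Lemma 8.** All second differences vanish.

**Proof.** Suppose those of type $(i,j)$ are nonzero.

**Step 1: large monochromatic grids.** Let $q=K(m-1)+1$, let $B_1<\dots<B_q$ be consecutive blocks of $M$ rationals each, and $P=\bigcup_uB_u$. Let $\kappa:P\to\{1,\dots,K\}$ be any coloring. In each block some color occurs at least $\ell=\lceil M/K\rceil$ times, and by the pigeonhole principle some $m$ blocks share such a color. So there are sets $C_1<\dots<C_m$ in $P$, each of size $\ell$, all of one common color. Fix one point in each $C_u$ with $u\ne i,j$, and for $x\in C_i$, $y\in C_j$ let $G(x,y)$ be $g$ of the tuple with $x,y$ in places $i,j$ and the fixed points elsewhere. Write $C_i=\{x_0<\dots<x_{\ell-1}\}$,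 $C_j=\{y_0<\dots<y_{\ell-1}\}$ and
$$E_{uv}=G(x_u,y_v)-G(x_0,y_v)-G(x_u,y_0)+G(x_0,y_0)\qquad(1\le u,v\le\ell-1).$$

**Step 2: in lexicographic order the $E_{uv}$ form a chain.** Suppose $E_{uv}=\sum_{(u',v')<(u,v)}n_{u'v'}E_{u'v'}$. Apply an automorphism that moves $x_u$ to a slightly larger $\tilde x$ and fixes all other points involved, and subtract the new relation from the old one. Terms with $u'<u$ do not involve $x_u$ and cancel. In the terms with $u'=u$, the parts involving $x_0$ cancel, and we get
$$H_v=\sum_{1\le v'<v}n_{uv'}H_{v'},\qquad H_w=G(x_u,y_w)-G(\tilde x,y_w)-G(x_u,y_0)+G(\tilde x,y_0).$$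
Now move $y_v$ to a slightly larger $\tilde y$, fix the other points, and subtract. The right side does not involve $y_v$ and cancels, and so do the terms with $y_0$ on the left. We get
$$G(x_u,y_v)-G(\tilde x,y_v)-G(x_u,\tilde y)+G(\tilde x,\tilde y)=0,$$
a vanishing second difference of type $(i,j)$: a contradiction.

**Step 3: counting.** Let $\psi\in Y$ satisfy $\|\psi(g(s))\|\le2\varepsilon$ for all $\kappa$-good $s\in[P]^m$. All tuples occurring in the $E_{uv}$ are monochromatic, hence good, so $\|\psi(E_{uv})\|\le8\varepsilon\le\frac1{12}$ for all $u,v$. By Step 2 and Lemma 7 the set of such $\psi$ has measure at most $2^{-(\ell-1)^2}$. By Lemma 6 (restricting colorings of $\mathbf Q$ to $P$) these sets cover $Y$ as $\kappa$ ranges over the $K^{qM}$ colorings of $P$. So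
$$1\le K^{qM}\,2^{-(\ell-1)^2},\qquad \ell\ge M/K .$$
As $q$ and $K$ do not depend on $M$, this is false for large $M$. $\square$

## First differences and additivity of $g$

Vanishing second differences mean that moving one coordinate has the same effect whatever the others are. This step makes that precise.

**Lemma 9.** For $x<x'$ in $\mathbf Q$ and $1\le i\le m$, let
$$\Delta_i(x,x')=g(a)-g(a'),$$
where $a_i=x$, $a'$ is $a$ with $x$ replaced by $x'$, and $a_{i-1}<x<x'<a_{i+1}$ (a condition on a neighbor that does not exist is void). This does not depend on the other coordinates of $a$. Put $\Delta_i(x',x)=-\Delta_i(x,x')$ and $\Delta_i(x,x)=0$. Then for all $x,x',x''\in\mathbf Q$ and all $a,b\in[\mathbf Q]^m$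
$$\Delta_i(x,x')+\Delta_i(x',x'')=\Delta_i(x,x''), \tag{6}$$
$$g(a)-g(b)=\sum_{i=1}^m\Delta_i(a_i,b_i). \tag{7}$$

**Proof.**

**Independence.** Let one other coordinate $a_j$ be changed from $y$ to $y'$, keeping the order relative to all remaining coordinates and to $x,x'$. The change in $g(a)-g(a')$ is, up to sign, a second difference of type $(\min(i,j),\max(i,j))$, hence $0$ by Lemma 8. It remains to connect any two contexts (choices of other coordinates) by such changes. Choose $z_1<\dots<z_{i-1}$ below all points of both contexts and $z_{i+1}<\dots<z_m$ above all of them. In either context move $a_1$ to $z_1$, then $a_2$ to $z_2$, and so on up to $a_{i-1}$; then $a_m$ to $z_m$, $a_{m-1}$ to $z_{m-1}$, and so on down to $a_{i+1}$. The order is kept at each step. So both contexts are connected to the context $(z_j)$.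

**The cocycle identity.** For $x<x'<x''$ take the other coordinates outside $[x,x'']$; then (6) is a telescoping sum. The other orders of $x,x',x''$ follow by antisymmetry.

**Formula (7).** Choose $d\in[\mathbf Q]^m$ with $d_1>\max(a_m,b_m)$. Move $a_m$ to $d_m$, then $a_{m-1}$ to $d_{m-1}$, and so on; each step is an allowed move of one coordinate to the right. So $g(a)-g(d)=\sum_i\Delta_i(a_i,d_i)$, and likewise for $b$. Subtract and use (6). $\square$

The automorphism of $A$ induced by $\alpha$ maps $\Delta_i(x,x')$ to $\Delta_i(\alpha x,\alpha x')$.

The example $g(s)=c_{s_1}$ has $\Delta_1(x,y)=c_x-c_y$ and $\Delta_i=0$ for $i>1$. So additivity alone does not make the $\Delta_i$ equal; this must come from continuity once more.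

## Two-colored good sets force $\Delta_1=\dots=\Delta_m$ and $n\Delta_1=0$

For first differences the previous count gives nothing: $M$ points yield chains of length only about $M$, and $K^M2^{-(M-1)}$ is not small when $K\ge2$. The remedy is to get smallness for all pairs in an interval of $\mathbf Q$, regardless of color. There are only countably many intervals with rational endpoints, and each contains infinitely many points.

**Lemma 10.** Let $l_i\in\mathbf Z$ and $E(x,y)=\sum_il_i\Delta_i(x,y)$. Suppose that for each $\psi\in Y$ there is a nonempty open interval $J$ of $\mathbf Q$ with rational endpoints such that $\|\psi(E(x,y))\|\le\frac1{12}$ for all $x<y$ in $J$. Then $E\equiv0$.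

**Proof.** $E$ is antisymmetric and satisfies the cocycle identity (6). If $E\not\equiv0$, then, since any pair $x<y$ can be moved to any other such pair, $E(x,y)\ne0$ for all $x<y$. Fix $J$ and $x_0<x_1<\cdots$ in $J$. We claim that $E(x_0,x_1),E(x_0,x_2),\dots$ is an infinite chain. Suppose $E(x_0,x_l)=\sum_{1\le l'<l}n_{l'}E(x_0,x_{l'})$ for some $l\ge1$. Move $x_l$ to some $\tilde x>x_l$, fixing $x_0,\dots,x_{l-1}$, and subtract: $E(x_0,x_l)-E(x_0,\tilde x)=0$. By the cocycle identity $E(x_l,\tilde x)=0$, a contradiction.

By Lemma 7, the set of $\psi$ for which $J$ works has measure at most $2^{-L}$ for every $L$; it is closed, and $\lambda$-null. There are countably many $J$, and by hypothesis the corresponding sets cover $Y$. So $\lambda(Y)=0$, a contradiction. $\square$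

**Proposition 11.** If $I\subseteq\{1,\dots,m\}$ has $n$ elements, then $\sum_{i\in I}\Delta_i\equiv0$.

**Proof.** Let $\psi\in Y$ and take $\kappa$ from Lemma 6.

**Step 1: an interval where every color is dense.** Let $J$ be a nonempty open interval with rational endpoints on which the number of occurring colors is minimal. Then every color occurring in $J$ occurs in each nonempty open subinterval of $J$, since a subinterval with rational endpoints missing one of them would have fewer colors.

**Step 2: points of the same color.** *If $x,y\in J$ have the same color, then $\|\psi(\Delta_i(x,y))\|\le4\varepsilon$ for each $i$.* Let $x\ne y$. By Step 1 we can choose the other coordinates in $J$, of that same color, $i-1$ of them below $\min(x,y)$ and $m-i$ above $\max(x,y)$. Both resulting tuples are monochromatic, hence good, and $\psi(\Delta_i(x,y))$ is up to sign the difference of two values of norm at most $2\varepsilon$.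

**Step 3: points of arbitrary colors.** Let $x<y$ in $J$. Let $\alpha(i)=y$ for $i\in I$, $\alpha(i)=x$ for $i\notin I$, and $\beta(i)=x$ for all $i$. These are not increasing tuples, but by Step 1 we can choose $a,b\in[J]^m$ (increasing) with $\kappa(a_i)=\kappa(\alpha(i))$ and $\kappa(b_i)=\kappa(\beta(i))$ for all $i$: take the points one after another in consecutive subintervals of $J$. The set $b$ is monochromatic, hence good. The set $a$ is good because $|I|=n$ and $|\{1,\dots,m\}\setminus I|=n$ (if $\kappa(x)=\kappa(y)$ it is monochromatic). So $\|\psi(g(a)-g(b))\|\le4\varepsilon$. By (7) and (6),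
$$g(a)-g(b)=\sum_i\Delta_i(a_i,\alpha(i))+\sum_i\Delta_i(\alpha(i),\beta(i))+\sum_i\Delta_i(\beta(i),b_i).$$
By Step 2 each of the $2m$ terms in the first and third sums has $\psi$-value of norm at most $4\varepsilon$. The middle sum is $\sum_{i\in I}\Delta_i(y,x)=-\sum_{i\in I}\Delta_i(x,y)$. Hence
$$\Big\|\psi\Big(\sum_{i\in I}\Delta_i(x,y)\Big)\Big\|\le4\varepsilon+8m\varepsilon=\frac1{12}\qquad\text{for all }x<y\text{ in }J,$$
which is why $\varepsilon$ was chosen as it was. Lemma 10 applies. $\square$

**Corollary 12.** $\Delta_i\equiv\Delta_1$ for all $i$, and $n\Delta_1\equiv0$.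

**Proof.** For $i\ne j$ choose an $(n-1)$-subset $I_0$ of $\{1,\dots,2n\}\setminus\{i,j\}$; this is possible as $2n-2\ge n-1$. Subtract the relations of Proposition 11 for $I_0\cup\{i\}$ and $I_0\cup\{j\}$ to get $\Delta_i=\Delta_j$. Now Proposition 11 reads $n\Delta_1=0$. $\square$

## Reading the relations back in $H$

We now know the structure of $A$. By (3), each relation in $A$ gives a combination of values of $f$ that is *constant* on a tail of $S$. This step shows that the constants are $0$ and assembles a homomorphism.

**Proposition 13.** There are a tail $S^1$ of $S$, an infinite $S^*\subseteq S^1$ and a homomorphism $\varphi:V\to H[n]$ with $\pi(e_a)=\varphi(e_a)$ for all $a\in[S^*]^{2n}$.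

**Proof.**

**Step 1: second differences of $f$ vanish on a tail.** Second differences of $f$ are defined as for $g$. By Lemma 8 and (3), on a tail of $S$ all second differences of $f$ of type $(i,j)$ are equal to a constant $d_{ij}\in H$. For $x<x'<x''$ in place $i$ (same gap) and $y<y'$ in place $j$, the second difference for the pair $(x,x'')$ is the sum of those for $(x,x')$ and $(x',x'')$. So $d_{ij}=2d_{ij}$, that is, $d_{ij}=0$. As there are finitely many types, we can choose $q$ such that all second differences of $f$ vanish on $S_{\ge q}$.

**Step 2: constant combinations.** For points $u_1<\dots<u_m<x<x'<u'_1<\dots<u'_m$ of $S$ let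
$$D_i(x,x')=f(a)-f(a'),\qquad a=\{u_1,\dots,u_{i-1},x,u'_1,\dots,u'_{m-i}\},$$
where $a'$ is $a$ with $x$ replaced by $x'$. By Corollary 12 and (3), after enlarging $q$, each of the combinations
$$D_i(x,x')-D_1(x,x')\quad(1\le i\le m),\qquad nD_1(x,x')$$
is constant over all such $(2m+2)$-tuples from $S^1:=S_{\ge q}$. Let $S^*$ be $S^1$ without its first $m$ elements. So every $x\in S^*$ has at least $m$ elements of $S^1$ below it, and infinitely many above it.

**Step 3: independence of the context.** *For $x<x'$ in $S^*$, the difference $D_i(x,x')=f(a)-f(a')$, with $a_i=x$ and other coordinates $a_j\in S^1$ below $x$ for $j<i$ and above $x'$ for $j>i$, does not depend on these other coordinates.* As second differences of $f$ vanish on $S^1$, it is unchanged when one other coordinate is changed within $S^1$ with the order kept. Any two contexts are connected by such changes. Move the lower coordinates, starting with the lowest, to the first $i-1$ elements of $S^1$; the $k$-th lower coordinate is at least the $k$-th element of $S^1$, so the order is kept. Move the upper coordinates, starting with the highest, to common elements of $S^1$ above both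 contexts. (In $\mathbf Q$ there was always room below; here we cannot go below $\min S^1$, and this is why $S^*$ omits the first $m$ elements.) Choosing the other coordinates below $x$ and above $x''$ we get
$$D_i(x,x')+D_i(x',x'')=D_i(x,x'')\qquad\text{for } x<x'<x''\text{ in }S^*. \tag{8}$$

**Step 4: the constants are zero.** Each pair $x<x'$ in $S^*$ can be completed to a $(2m+2)$-tuple from $S^1$ as in Step 2. So $D_i-D_1$ is a constant $d$ on pairs $x<x'$ from $S^*$. By (8), $2d=d$, so $d=0$. Likewise the constant value of $nD_1$ is $0$. Hence on pairs $x<x'$ from $S^*$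
$$D_i=D_1,\qquad D_1(x,x')\in H[n].$$

**Step 5: the homomorphism.** Let $x_0=\min S^*$, $w(x_0)=0$, $w(x)=-D_1(x_0,x)\in H[n]$ for $x\in S^*\setminus\{x_0\}$, and $w(x)=0$ for $x\notin S^*$. By (8), $D_1(x,x')=D_1(x_0,x')-D_1(x_0,x)=w(x)-w(x')$ for $x_0<x<x'$ in $S^*$, and for $x=x_0$ this holds by definition. Since $nw(x)=0$ for all $x$, there is a homomorphism $\varphi:V\to H[n]$ with $\varphi(e_x)=w(x)$. For $a,b\in[S^*]^m$ choose $d\in[S^*]^m$ with $d_1>\max(a_m,b_m)$. Moving $a$ to $d$ one coordinate at a time from the top,
$$f(a)-f(d)=\sum_iD_i(a_i,d_i)=\sum_i(w(a_i)-w(d_i))=\varphi(e_a)-\varphi(e_d),$$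
and likewise for $b$. So $(\pi-\varphi)(e_a)=h$ is the same for all $a\in[S^*]^m$.

**Step 6: $h=0$.** By Lemma 3 with $r=m=2n$ and $P=S^*$, $0$ is in the closure of $\{e_a:a\in[S^*]^m\}$. The map $\pi-\varphi$ is continuous at $0$ with value $0$ (homomorphisms are Bohr continuous). So $0$ lies in the closure of $\{h\}$ in the Hausdorff space $H^\#$, and $h=0$. $\square$

Up to here only $\pi(0)=0$ and continuity of $\pi$ *at $0$* have been used.

## From $2n$-element sets to $n$-element sets

The theorem also concerns $n$-element sets, which are reached as limits of $2n$-element sets. Here continuity away from $0$ enters.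

**Proof of Theorem 2.** Let $S^*,\varphi$ be as in Proposition 13, so $\pi(e_a)=\varphi(e_a)$ for $a\in[S^*]^{2n}$. Let $a\in[S^*]^n$ and $P=\{x\in S^*:x>\max a\}$. By Lemma 3 with $r=n$, and since translations of $V^\#$ are homeomorphisms, $e_a$ is in the closure of $\{e_a+e_b:b\in[P]^n\}$. Here $e_a+e_b=e_{a\cup b}$ with $a\cup b\in[S^*]^{2n}$, so $\pi-\varphi$ vanishes at all these points. As $\pi-\varphi:V^\#\to H^\#$ is continuous at $e_a$ and $H^\#$ is Hausdorff, $(\pi-\varphi)(e_a)=0$, that is,
$$\pi(e_a)=\varphi(e_a)\in H[n].$$
So Theorem 2 holds with $S=S^*$. With $n=p$ prime, $\pi([S]^p)\subseteq H[p]$, and Conjecture SST is proved. $\blacksquare$
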